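\title{Extending operators into $\mathcal C(K)$ from subspaces of UMD spaces}

\begin{abstract}
We prove that every separable Banach space $X$ with the UMD property has the $\mathcal C$-extension property: every bounded operator from a closed subspace of $X$ into $\mathcal C(K)$, $K$ compact metric, extends to a bounded operator on $X$. The norm of the extension is controlled by the UMD constant alone, and separability of $X$ can be dropped. In dual form the task is to lift a weakly continuous family of functionals from the subspace to the whole space. We cut each functional into pieces, use a Burkholder function to show that the pieces are unconditional, and make the pieces depend only on the past by conditional expectations, Stein's inequality and a minimax argument.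
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a Banach space and $E\subset X$ a closed subspace. The pair $(E,X)$ has the \emph{$\mathcal C$-extension property} if for every compact metric space $K$, every bounded linear operator $T:E\to\mathcal C(K)$ has a bounded linear extension $\tilde T:X\to\mathcal C(K)$. A separable space $X$ has the \emph{$\mathcal C$-extension property} if $(E,X)$ has it for every closed subspace $E\subset X$.

When $K$ is a point this is the Hahn--Banach theorem. For any $K$ one can apply the Hahn--Banach theorem to each functional $e\mapsto (Te)(t)$, $t\in K$, separately; this extends $T$, with the same norm, to an operator into the space of \emph{bounded} functions on $K$. The property asks whether the extensions can be chosen so that they depend continuously on $t$, at the price of a larger norm. If $E$ is the range of a bounded projection $P$ on $X$, then $\tilde T=TP$ does this. So Hilbert spaces have the property, and the question has content only for uncomplemented subspaces.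

A Banach space $X$ has the \emph{UMD property} if for some (equivalently, every) $1<p<\infty$ there is a constant $C=C(p)$ such that for every finite $X$-valued martingale $(M_j)_{j=0}^n$ and all signs $\epsilon_j=\pm1$,
\begin{equation}\label{eq:umd}
\Big(\mathbb E\Big\|\sum_{j=1}^n\epsilon_j\,dM_j\Big\|^p\Big)^{1/p}\le C\,\big(\mathbb E\|M_n\|^p\big)^{1/p},\qquad dM_j=M_j-M_{j-1}.
\end{equation}
We use only $p=2$, and we say that $X$ has \emph{UMD constant at most $C$} if \eqref{eq:umd} holds with $p=2$ and this $C$. In a Hilbert space martingale differences are orthogonal, so $C=1$ works. In general \eqref{eq:umd} says that martingale differences keep one feature of orthogonality: changing their signs does not change the norm of the sum by more than a fixed factor.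

Two results quoted in \cite{Ext} frame the question. Let $1<p<\infty$. If $\ell_p\subset X$, where $X$ has UMD and an unconditional basis (or only an unconditional finite-dimensional decomposition), then $(\ell_p,X)$ has the $\mathcal C$-extension property. On the other hand, there is a super-reflexive space $X$ with an unconditional basis, containing $\ell_p$, such that $(\ell_p,X)$ fails it. (A space is super-reflexive if every space finitely representable in it is reflexive; UMD spaces are super-reflexive.) The positive result assumes two kinds of unconditionality, one for martingales and one for a basis, and the negative result shows that the first cannot be dropped. One is led to guess that the first suffices alone, for every subspace. This is Problem~4 of \cite{Ext}: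

\begin{quote}
\emph{Does every separable Banach space with UMD have the $\mathcal C$-extension property?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:A}
Let $X$ be a separable UMD space, $E\subset X$ a closed subspace and $K$ a compact metric space. Every bounded linear operator $T:E\to\mathcal C(K)$ extends to a bounded linear operator $\tilde T:X\to\mathcal C(K)$.
\end{theorem}

In particular separable $L_p$-spaces, the Schatten classes $S_p$ and separable noncommutative $L_p$-spaces, $1<p<\infty$, which are UMD spaces, have the $\mathcal C$-extension property. By the negative result above, UMD cannot be weakened in Theorem~\ref{thm:A} to super-reflexivity, even together with an unconditional basis. UMD is not necessary, however: $c_0$ has the $\mathcal C$-extension property \cite{LP}, and it is not reflexive, hence not UMD.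

The second theorem makes the bound uniform and removes separability of $X$. We write $B_Z$ for the closed unit ball of a Banach space $Z$; a map into or between Banach spaces is \emph{weakly continuous} if it is continuous when these spaces carry their weak topologies.

\begin{theorem}\label{thm:B}
For every $C$ there is $\lambda(C)<\infty$ with the following property. Let $X$ be a UMD space, separable or not, with UMD constant at most $C$, let $E\subset X$ be a closed subspace and $K$ a compact Hausdorff space, and suppose that $K$ is metrizable or $E$ is separable. Then every bounded linear $T:E\to\mathcal C(K)$ has a linear extension $\tilde T:X\to\mathcal C(K)$ with $\|\tilde T\|\le\lambda(C)\|T\|$.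

Moreover, for every bounded linear surjection $Q:Y\to Z$ with $Y$ a separable UMD space there are $\lambda<\infty$ and a weakly continuous map $\Phi:B_Z\to\lambda B_Y$ with $Q\Phi=\mathrm{id}$.
\end{theorem}

Section~\ref{sec:dual} puts the problem in dual form, solves it for a convergent sequence and outlines the general argument. Section~\ref{sec:red} collects the facts we quote and reduces to the Cantor set and to a subspace with a finite-dimensional decomposition. Sections \ref{sec:burk}--\ref{sec:proofA} prove Theorem~\ref{thm:A}, and Section~\ref{sec:proofB} derives Theorem~\ref{thm:B} from it.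

\section{Lifting families of functionals}\label{sec:dual}

\begin{lemma}\label{lem:dual}
Let $D$ be a Banach space and $K$ a compact Hausdorff space. The formula $g(t)(x)=(Tx)(t)$ defines a bijection between bounded operators $T:D\to\mathcal C(K)$ and bounded weak*-continuous maps $g:K\to D^*$, and $\|T\|=\sup_t\|g(t)\|$. If $D$ is a closed subspace of $X$ and $\tilde T:X\to\mathcal C(K)$ corresponds to $f:K\to X^*$, then $\tilde T$ extends $T$ if and only if $f(t)|_D=g(t)$ for all $t$.
\end{lemma}

\begin{proof}
Weak* continuity of $g$ means that $t\mapsto g(t)(x)$ is continuous for each $x$, and both $\|T\|$ and $\sup_t\|g(t)\|$ equal the supremum of $|g(t)(x)|$ over $t\in K$, $x\in B_D$. The last assertion restates $\tilde Tx=Tx$ for $x\in D$ pointwise.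
\end{proof}

A map $f$ as in the lemma is called a \emph{lift} of $g$. All spaces in our proofs are reflexive, so weak* continuity is weak continuity. Two examples with $K=\mathbb N\cup\{\infty\}$, a convergent sequence with its limit, show what goes wrong with the obvious lift and how to repair it.

\begin{example}[norm-preserving extensions are not continuous]\label{ex:HB}
Let $X=L_{4/3}[0,1]$, $X^*=L_4[0,1]$, $E=\{x:\int x=0\}$. Let $y_n$ be independent random variables on $[0,1]$ with values $2$ and $-1$, taken with probabilities $\frac13$ and $\frac23$. They are uniformly bounded and orthogonal in $L_2$, so $y_n\to0$ weakly in $L_4$, and $g(n)=y_n|_E$, $g(\infty)=0$ is weakly continuous. The extensions of $g(n)$ are the functions $y_n-s$, $s\in\mathbb R$, and $\|y_n-s\|_4^4=\frac13(2-s)^4+\frac23(1+s)^4$ is strictly convex in $s$ with derivative $-8$ at $s=0$. So the extension of least norm is $y_n-s_0$ with $s_0>0$ independent of $n$. It tends weakly to $-s_0\ne0$, while the norm-preserving extension of $g(\infty)$ is $0$.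
\end{example}

\begin{example}[a convergent sequence]\label{ex:seq}
Let $X$ be any separable Banach space, $E\subset X$ closed, and $g(n)\to g(\infty)$ weak* in $B_{E^*}$. Take Hahn--Banach extensions $h_n,h_\infty\in B_{X^*}$, and let $L=\{h\in B_{X^*}:h|_E=g(\infty)\}$. With $(x_j)$ dense in $B_X$, the metric $d(h,h')=\sum_j2^{-j}|(h-h')(x_j)|$ induces the weak* topology on bounded sets. Every weak* cluster point of $(h_n)$ lies in $L$, so $d(h_n,L)\to0$ by compactness of $B_{X^*}$. Choose $h_n'\in L$ with $d(h_n,h_n')\to0$ and put
\[
f(n)=h_\infty+(h_n-h_n'),\qquad f(\infty)=h_\infty .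
\]
Then $f(n)|_E=g(\infty)+g(n)-g(\infty)=g(n)$, $\|f(n)\|\le3$, and $f(n)\to h_\infty$ weak*.
\end{example}

In Example~\ref{ex:seq} the functional $h_n$ is cut into a part $h_n'$ that belongs to the limit point and an increment $h_n-h_n'$ that is weak* small. The first part is discarded and replaced by the lift $h_\infty$ that was chosen at the limit point, once for all $n$. No geometry of $X$ is needed. If one repeats the construction through $j$ levels of iterated limits, the lift at a bottom point is $h_\infty$ plus $j$ increments of norm at most $2$, and the triangle inequality gives only $1+2j$. On the Cantor set there are infinitely many levels. The whole difficulty is to bound a sum of infinitely many increments, each chosen without knowledge of the later ones.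

\medskip\noindent\textbf{Outline.} Let $K$ be the Cantor set and let $E$ have a finite-dimensional decomposition. Expand $g(t)=\sum_kz_k(t)$ along blocks of the decomposition. Each $z_k$ has values in a finite-dimensional space, so up to a small error it is locally constant with finitely many values. Suppose that we lift $z_k$ to an increment $u_k\in X^*$ which is \emph{adapted}, that is, depends only on $(z_1,\dots,z_k)$, and which is small on a large finite-dimensional part of $X$. Then the partial sums of $\sum u_k$ are locally constant and converge uniformly at a dense set of $x\in X$; if they are also uniformly bounded, the sum is a weakly continuous lift. We obtain such increments in three steps.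
\begin{enumerate}
\item \emph{Increments that see the future} (Section~\ref{sec:cut}). For a fixed sequence $(z_1,\dots,z_n)$, take one Hahn--Banach extension of $\sum z_k$ and cut it $n$ times. The differences $\hat u_k$ of consecutive cuts lift the $z_k$ and their sum is bounded, because it telescopes.
\item \emph{Signs} (Section~\ref{sec:burk}). The $\hat u_k$ behave like a block sequence, and a Burkholder function shows that in a UMD space such a sequence is unconditional. So all sums $\sum\pm\hat u_k$ are bounded.
\item \emph{Averaging out the future} (Section~\ref{sec:adapt}). Conditional expectations make the increments adapted, Stein's inequality keeps the randomly signed sums bounded on average, a minimax argument turns ``on average'' into ``everywhere'', and step~2 removes the signs again.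
\end{enumerate}
Inequality \eqref{eq:umd} is used in exactly two places, Lemma~\ref{lem:U} (step~2) and Lemma~\ref{lem:stein} (step~3). Its consequences, reflexivity and stability under duals and quotients, are used throughout.

\section{Background and reductions}\label{sec:red}

\subsection*{Facts that we quote}

\emph{UMD spaces} \cite[Ch.~4]{HNVW}. UMD spaces are super-reflexive, in particular reflexive. UMD passes to closed subspaces with the same constant, and to duals, for $p=2$ again with the same constant, because the operator $f\mapsto\sum_{j\ge1}\epsilon_j\,dM_j$, $M_j=\mathbb E[f|\mathcal F_j]$, is formally self-adjoint. Hence it passes to quotients: $X/F$ is reflexive with dual $F^\perp\subset X^*$, so $X/F=(F^\perp)^*$.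

\emph{Finite-dimensional decompositions.} A sequence $(E_i)_{i\ge1}$ of finite-dimen\-sional subspaces of $E$ is a finite-dimensional decomposition (FDD) if every $e\in E$ has a unique norm-convergent expansion $e=\sum e_i$ with $e_i\in E_i$. The projections $P_ne=\sum_{i\le n}e_i$ are then uniformly bounded. By a theorem of Johnson and Rosenthal \cite{JR}, \cite[Section~1.g]{LT}, every infinite-dimensional Banach space $E$ with separable dual has a closed subspace $G$ such that both $G$ and $E/G$ have FDDs.

\emph{Milutin's lemma} \cite{Pel}. For $K$ compact metric and $\Delta$ the Cantor set there are a continuous surjection $\varphi:\Delta\to K$ and a norm-one operator $A:\mathcal C(\Delta)\to\mathcal C(K)$ with $A(h\circ\varphi)=h$ for all $h\in\mathcal C(K)$.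

\emph{Sion's minimax theorem.} Let $\mathcal W$ be a nonempty convex subset of a topological vector space, $\mathcal M$ a finite-dimensional simplex, and let $\Phi:\mathcal W\times\mathcal M\to\mathbb R$ be convex and continuous in the first variable, affine and continuous in the second. Then $\inf_w\max_\mu\Phi=\max_\mu\inf_w\Phi$.

We also use three textbook facts: norm-closed convex sets are weakly closed; bounded sequences in a reflexive space have weakly convergent subsequences; and the dual of a separable reflexive space is separable.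

\subsection*{Real scalars} Let $X$ be complex and $T:E\to\mathcal C(K)$ complex-linear. Regard $X$ and $E$ as real spaces, which does not affect \eqref{eq:umd}. If the real-linear operator $\operatorname{Re}T$ has a real-linear extension $S$ into the real-valued continuous functions, put $\tilde Tx=Sx-iS(ix)$. Then $\tilde T(ix)=S(ix)+iSx=i\tilde Tx$, so $\tilde T$ is complex-linear; $\|\tilde T\|\le2\|S\|$; and for $e\in E$, $\tilde Te=\operatorname{Re}Te-i\operatorname{Re}(iTe)=Te$. From now on scalars are real.

\subsection*{The Cantor set} It suffices to prove Theorem~\ref{thm:A} for $K=\Delta$. Given $T:E\to\mathcal C(K)$, extend $e\mapsto(Te)\circ\varphi$ to $T_1:X\to\mathcal C(\Delta)$ and put $\tilde T=AT_1$; then $\tilde Te=A((Te)\circ\varphi)=Te$. This is where metrizability of $K$ enters. The gain is that $\Delta$ has enough locally constant functions.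

\subsection*{A subspace with an FDD}

\begin{lemma}\label{lem:three}
Let $G\subset E\subset X$ be closed subspaces. If $(G,X)$ and $(E/G,X/G)$ have the $\mathcal C$-extension property, so does $(E,X)$.
\end{lemma}

\begin{proof}
Let $T:E\to\mathcal C(K)$, let $S_1:X\to\mathcal C(K)$ extend $T|_G$, and let $q:X\to X/G$ be the quotient map. The operator $T-S_1|_E$ vanishes on $G$, so it equals $T_0\,q|_E$ with $T_0$ bounded on $E/G\subset X/G$. Let $S_2:X/G\to\mathcal C(K)$ extend $T_0$. Then $S_1+S_2q$ extends $T$.
\end{proof}

Let $X$ be separable UMD and $E\subset X$ closed. A finite-dimensional $E$ is complemented, and there is nothing to prove. An infinite-dimensional $E$ is separable and reflexive, so $E^*$ is separable and the Johnson--Rosenthal theorem gives $G\subset E$ such that $G$ and $E/G$ have FDDs. Both $X$ and $X/G$ are separable UMD spaces. By Lemma~\ref{lem:three} it suffices to prove Theorem~\ref{thm:A} when $E$ is infinite-dimensional and has an FDD.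

\subsection*{Setting for Sections \ref{sec:burk}--\ref{sec:proofA}}
$X$ is a separable UMD space and $Y=X^*$, which is separable, reflexive and UMD, with constant at most $C\ge1$. The subspace $E\subset X$ has an FDD $(E_i)$ with projections $P_n$, $P_0=0$, and $b=\sup_n\|P_n\|\ge1$. For $m<M$ put
\[
E_{(m,M]}=E_{m+1}+\dots+E_M,\qquad E_{>m}=\overline{\operatorname{span}}\,(E_i)_{i>m},
\]
so that $(\mathrm{Id}-P_m)E\subset E_{>m}$. Separability lets us fix increasing sequences of finite-dimensional subspaces $X_n\subset X$ and $V_n\subset Y$ with dense unions, and we take $X_n\supset E_1+\dots+E_n$. A vector of $Y$ close to $V_t$ is to be thought of as living before time $t$, and a vector that is small on $X_q$ as living after time $q$. Finally,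
\[
R_0=b+1,\qquad R=2R_0,\qquad\beta=2C .
\]

\begin{lemma}\label{lem:shrink}
For every $f\in Y$, $\|f|_{E_{>n}}\|\to0$ as $n\to\infty$.
\end{lemma}

\begin{proof}
Otherwise there are $c>0$ and, for infinitely many $n$, unit vectors $e_n\in E_{>n}$ with $f(e_n)\ge c$. Since $E$ is reflexive, a subsequence converges weakly to some $e\in E$, and $f(e)\ge c$. For each $m$ we have $P_me_n=0$ when $n\ge m$, so $P_me=0$. Hence $e=0$, a contradiction.
\end{proof}

\section{A Burkholder function and almost-block sequences}\label{sec:burk}

Suppose for a moment that $Y=\ell_q$ and that $X_n$, $V_n$ are spanned by the first $n$ unit vectors. If $v_k\in V_{t_k}$ and $v_{k+1}$ vanishes on $X_{t_k}$, the vectors $v_k$ have disjoint supports and $\|\sum\pm v_k\|$ does not depend on the signs. A general UMD space is given without a basis, and the aim of this section is a substitute, Lemma~\ref{lem:block}.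

The mechanism is visible in a Hilbert space. Let $U_0(x,y)=\|y\|^2-\|x\|^2$. For $\epsilon=\pm1$,
\[
U_0(x+v,y+\epsilon v)=U_0(x,y)+2\langle\epsilon y-x,v\rangle ,
\]
because the terms $\|v\|^2$ cancel. Follow $x_k=\sum_{j\le k}v_j$ and $y_k=\sum_{j\le k}\epsilon_jv_j$. If $v_{k+1}$ is almost orthogonal to $x_k$ and $y_k$, then $U_0$ hardly grows at step $k+1$, however large $\|v_{k+1}\|$ is, and at the end $\|y_n\|^2\le\|x_n\|^2+{}$small. What is used is that $v\mapsto U_0(x+v,y+\epsilon v)$ is weakly upper semicontinuous at $0$. In a Banach space we need a function $U$ that dominates $\|y\|^2-\beta^2\|x\|^2$ and is concave along these diagonals, since continuous concave functions are weakly upper semicontinuous. A supremum over martingale transforms provides it.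

A \emph{scheme} $\tau$ consists of a finite probability space, a filtration $\mathcal F_0\subset\dots\subset\mathcal F_n$ with $\mathcal F_0$ trivial and $n\ge0$, $Y$-valued martingale differences $d_1,\dots,d_n$, and \emph{predictable} signs $\epsilon_1,\dots,\epsilon_n$, meaning that $\epsilon_k=\pm1$ is $\mathcal F_{k-1}$-measurable. Write $S=\sum d_k$, $S'=\sum\epsilon_kd_k$, and for $x,y\in Y$
\[
\operatorname{val}_\tau(x,y)=\mathbb E\big(\|y+S'\|^2-\beta^2\|x+S\|^2\big),\qquad U(x,y)=\sup_\tau\operatorname{val}_\tau(x,y).
\]
Predictable signs are allowed so that two schemes can be run on the two branches of a coin toss; this is what gives concavity.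

\begin{lemma}\label{lem:U}
\begin{enumerate}
\item[(1)] $\|y\|^2-\beta^2\|x\|^2\le U(x,y)\le2\|y\|^2$ and $U(-x,-y)=U(x,y)$. In particular $U(0,0)=0$.
\item[(2)] For each $\rho>0$ there is $L_\rho<\infty$ with $|U(x,y)-U(x',y')|\le L_\rho(\|x-x'\|+\|y-y'\|)$ whenever $x,y,x',y'\in\rho B_Y$.
\item[(3)] For $x,y\in Y$ and $\epsilon=\pm1$ the function $v\mapsto U(x+v,y+\epsilon v)$ is concave and weakly upper semicontinuous. Also $U(v,\epsilon v)\le0$ for all $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first show that $\mathbb E\|S'\|^2\le C^2\,\mathbb E\|x+S\|^2$ for every scheme and every $x$. Split $d_k=d_k^++d_k^-$ with $d_k^\pm=d_k1_{\{\epsilon_k=\pm1\}}$, and let $\mathcal F_{k-1}\subset\mathcal G_k\subset\mathcal F_k$ be the $\sigma$-algebra whose atoms are the atoms of $\mathcal F_k$ inside $\{\epsilon_k=1\}$ and the atoms of $\mathcal F_{k-1}$ inside $\{\epsilon_k=-1\}$. Then $d_k^+$ is $\mathcal G_k$-measurable and $\mathbb E[d_k^+|\mathcal F_{k-1}]=1_{\{\epsilon_k=1\}}\mathbb E[d_k|\mathcal F_{k-1}]=0$. Also $\mathbb E[d_k^-|\mathcal G_k]=0$: on atoms of the first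 kind $d_k^-$ vanishes, and on atoms of the second kind it equals $d_k$, which has mean zero there. So $d_1^+,d_1^-,d_2^+,\dots$ are the differences of a martingale that starts at $M_0=x$ and ends at $x+S$, and \eqref{eq:umd} with the deterministic signs $+,-,+,-,\dots$ gives the claim. Since $\|y+S'\|^2\le2\|y\|^2+2\|S'\|^2$ and $\beta^2=4C^2$,
\begin{equation}\label{eq:star}
\mathbb E\|y+S'\|^2\le2\|y\|^2+2C^2\,\mathbb E\|x+S\|^2,\qquad\operatorname{val}_\tau(x,y)\le2\|y\|^2-2C^2\,\mathbb E\|x+S\|^2 .
\end{equation}

(1) The upper bound follows from \eqref{eq:star}, the lower bound from the scheme with $n=0$, and the symmetry from replacing $d_k$ by $-d_k$.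

(2) The negative term in \eqref{eq:star}, which is the reason for taking $\beta=2C$ rather than $C$, bounds nearly optimal schemes in $L_2$. Let $0<\eta\le1$ and $\operatorname{val}_\tau(x,y)\ge U(x,y)-\eta$. By \eqref{eq:star} and the lower bound in (1),
\[
2C^2\,\mathbb E\|x+S\|^2\le2\|y\|^2-U(x,y)+1\le\|y\|^2+\beta^2\|x\|^2+1\le\kappa:=(1+\beta^2)\rho^2+1 .
\]
Hence $\mathbb E\|x+S\|^2\le\kappa$ and $\mathbb E\|y+S'\|^2\le2\rho^2+\kappa$. By the triangle inequality,
\begin{align*}
\|y'+S'\|^2&\ge\|y+S'\|^2-2\|y-y'\|\,\|y+S'\|,\\
\|x'+S\|^2&\le\|x+S\|^2+2\|x-x'\|\,\|x+S\|+2\rho\|x-x'\|,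
\end{align*}
where we used $\|x-x'\|^2\le2\rho\|x-x'\|$. Evaluating the same scheme at $(x',y')$ and using $\mathbb E\|\cdot\|\le(\mathbb E\|\cdot\|^2)^{1/2}$,
\[
U(x',y')\ge U(x,y)-\eta-2(2\rho^2+\kappa)^{1/2}\|y-y'\|-\beta^2(2\kappa^{1/2}+2\rho)\|x-x'\| .
\]
Let $\eta\to0$ and exchange the roles of $(x,y)$ and $(x',y')$.

(3) Let $v=a_1v_1+a_2v_2$ be a convex combination and let $\tau_1,\tau_2$ be schemes, padded with zero differences to the same length $n$, on spaces $\Omega_1,\Omega_2$. Define a scheme $\tau$ of length $n+1$ on the disjoint union, where $\Omega_i$ has total mass $a_i$: $\mathcal F_0$ is trivial, $\mathcal F_{k+1}$ consists of the sets whose trace on each $\Omega_i$ lies in $\mathcal F^i_k$, the first difference equals $v_i-v$ on $\Omega_i$ and has sign $\epsilon$, and on $\Omega_i$ the $(k+1)$-st difference and sign are the $k$-th ones of $\tau_i$. The first difference has mean zero and the signs are predictable. After the first step the pair $(x+v,y+\epsilon v)$ has moved to $(x+v_i,y+\epsilon v_i)$ on $\Omega_i$, so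
\[
\operatorname{val}_\tau(x+v,y+\epsilon v)=\sum_ia_i\operatorname{val}_{\tau_i}(x+v_i,y+\epsilon v_i).
\]
Taking suprema over $\tau_1,\tau_2$ gives concavity. By (2) the function is norm continuous, so its superlevel sets are closed and convex, hence weakly closed. Finally $v\mapsto U(v,\epsilon v)$ is concave and even, so $U(v,\epsilon v)=\frac12U(v,\epsilon v)+\frac12U(-v,-\epsilon v)\le U(0,0)=0$.
\end{proof}

Weak upper semicontinuity holds at each point $(x,y)$. To use it along a sequence we need it uniformly, and compactness gives uniformity over bounded subsets of $V_t$. Let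
\[
\mathcal K_t=\{(x,y)\in V_t\times V_t:\ \|x\|,\|y\|\le(R+1)t\},\qquad t\in\mathbb N .
\]

\begin{lemma}\label{lem:psi}
There is a strictly increasing $\psi:\mathbb N\to\mathbb N$ with $\psi(t)\ge2^t$ such that
\[
U(x+v,y+\epsilon v)\le U(x,y)+2^{-t-1}
\]
whenever $(x,y)\in\mathcal K_t$, $\epsilon=\pm1$, $\|v\|\le R$ and $\|v|_{X_{\psi(t)}}\|\le1/\psi(t)$.
\end{lemma}

\begin{proof}
If $q\le q'$ and $\|v|_{X_{q'}}\|\le1/q'$, then $\|v|_{X_q}\|\le1/q$. So if $q$ works as $\psi(t)$, every larger value works, and it is enough to find one value for each $t$. Suppose none works for some $t$. Then for every $q$ there are $(x_q,y_q)\in\mathcal K_t$, a sign $\epsilon_q$ and $v_q\in RB_Y$ with $\|v_q|_{X_q}\|\le1/q$ and $U(x_q+v_q,y_q+\epsilon_qv_q)>U(x_q,y_q)+2^{-t-1}$. Along a subsequence $\epsilon_q=\epsilon$ and $(x_q,y_q)\to(x,y)$ in norm, as $\mathcal K_t$ is compact. By Lemma~\ref{lem:U}(2), $\limsup U(x+v_q,y+\epsilon v_q)\ge U(x,y)+2^{-t-1}$. But $(v_q)$ is bounded and tends to $0$ at each point of the dense set $\bigcup X_n$, so $v_q\to0$ weakly, and Lemma~\ref{lem:U}(3) gives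 $\limsup U(x+v_q,y+\epsilon v_q)\le U(x,y)$.
\end{proof}

Fix a decreasing sequence $\eta_k\in(0,2^{-k}]$ with $2L_{(R+1)k}\,\eta_k\le2^{-k-1}$.

\begin{lemma}[almost-block sequences are unconditional]\label{lem:block}
Let $t_1<\dots<t_n$ be integers with $t_k\ge k$, and let $v_1,\dots,v_n\in RB_Y$ satisfy
\[
d(v_k,V_{t_k})\le\eta_k\quad(k\le n),\qquad\|v_{k+1}|_{X_{\psi(t_k)}}\|\le1/\psi(t_k)\quad(k<n).
\]
Then for all signs $\epsilon_k,\sigma_k$,
\[
\Big\|\sum_{k\le n}\epsilon_kv_k\Big\|\le\beta\Big\|\sum_{k\le n}\sigma_kv_k\Big\|+\beta+2 .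
\]
\end{lemma}

\begin{proof}
Replacing $v_k$ by $\sigma_kv_k$ and $\epsilon_k$ by $\epsilon_k\sigma_k$ preserves the hypotheses, so let $\sigma_k=1$. Choose $v_k^*\in V_{t_k}$ with $\|v_k^*-v_k\|\le\eta_k$ (distances to finite-dimensional subspaces are attained) and put $x_k=\sum_{j\le k}v_j^*$, $y_k=\sum_{j\le k}\epsilon_jv_j^*$. Then $x_k,y_k\in V_{t_k}$ and $\|x_k\|,\|y_k\|\le(R+1)k\le(R+1)t_k$, so $(x_k,y_k)\in\mathcal K_{t_k}$. By Lemma~\ref{lem:U}(3), $U(x_1,y_1)\le0$. By Lemma~\ref{lem:U}(2) with $\rho=(R+1)(k+1)$, and then Lemma~\ref{lem:psi} with $t=t_k$,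
\begin{align*}
U(x_{k+1},y_{k+1})&\le U(x_k+v_{k+1},y_k+\epsilon_{k+1}v_{k+1})+2L_{(R+1)(k+1)}\eta_{k+1}\\
&\le U(x_k,y_k)+2^{-t_k-1}+2^{-k-2}.
\end{align*}
Since $t_k\ge k$, the increments add up to at most $\frac12+\frac14$, so $U(x_n,y_n)\le1$. Lemma~\ref{lem:U}(1) gives $\|y_n\|^2\le\beta^2\|x_n\|^2+1$, hence $\|y_n\|\le\beta\|x_n\|+1$. As $\sum\eta_k\le1$, both $\|x_n-\sum v_k\|$ and $\|y_n-\sum\epsilon_kv_k\|$ are at most $1$, and the claim follows.
\end{proof}

\section{Cutting functionals}\label{sec:cut}

\subsection*{One cut}
To produce almost-block sequences from a single $f\in Y$ we need an initial part $f'$ that lives before a time $t$, while $f-f'$ lives after time $\psi(t)$. In the model $Y=\ell_q$ take $f'=f1_{[1,\psi(t)]}$. Then $f-f'$ vanishes on $X_{\psi(t)}$, and $f'$ is within $\theta$ of $V_t$ exactly when $\|f1_{(t,\psi(t)]}\|\le\theta$. Among the disjoint intervals $(t,\psi(t)]$, $(\psi(t),\psi(\psi(t))],\dots$ at most $(\|f\|/\theta)^q$ violate this. So a good $t$ exists within a range that does not depend on $f$, but its position in that range does. In general,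 weak compactness replaces counting.

\begin{lemma}\label{lem:cut}
Given $m\in\mathbb N$ and $\theta>0$ there is $M>m$ such that for every $f\in R_0B_Y$ there are an integer $t$ with $m\le t\le M$ and $f'\in R_0B_Y$ with
\begin{enumerate}
\item[(a)] $d(f',V_t)\le\theta$;
\item[(b)] $\|(f-f')|_{X_{\psi(t)}}\|\le\theta/\psi(t)$;
\item[(c)] $\|f'|_{E_{>M}}\|\le\theta$;
\item[(d)] if $f$ vanishes on $E_{(m,M]}$, then $\|f'|_{E_{>m}}\|\le\theta$.
\end{enumerate}
\end{lemma}

\begin{proof}
Otherwise for each $M>m$ there is $f_M\in R_0B_Y$ for which no such $t,f'$ exist. Along a subsequence $f_M\to f_\infty$ weakly, with $f_\infty\in R_0B_Y$. Choose $t\ge m$ with $d(f_\infty,V_t)\le\theta$. We claim that $t$ and $f'=f_\infty$ serve $f_M$ for all large $M$ in the subsequence, which is a contradiction. Indeed $t\le M$ for large $M$; (a) holds by the choice of $t$; (b) holds for large $M$ because $f_M-f_\infty\to0$ weakly and $X_{\psi(t)}$ is a fixed finite-dimensional space; (c) holds for large $M$ by Lemma~\ref{lem:shrink}. If $f_M$ vanishes on $E_{(m,M]}$ for infinitely many $M$ in the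 subsequence, then $f_\infty$ vanishes on each $E_i$, $i>m$, hence on $E_{>m}$, and the conclusion of (d) holds. If not, (d) is vacuous for large $M$.
\end{proof}

\subsection*{Blocks and gaps}
We want $f'|_E$ to be close to $f\circ P_m$, so that differences of consecutive cuts lift the blocks of $f|_E$. By (b), $f'$ is close to $f$ on $E_1+\dots+E_m$, and by (c) it is small on $E_{>M}$. On the \emph{gap} $E_{(m,M]}$ there is no control, since the cut may fall anywhere in it. The gap is harmless in two situations: if we test only on vectors with no component in the gap, or if $f$ vanishes on the gap, by (d). We split the problem into two halves, one of each kind.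

Fix a decreasing sequence $\theta_k\in(0,\frac12]$ with $\theta_k\le\eta_{k+1}/2$ and $6b\,\theta_k\le2^{-k-1}$. Let $N_0=0$, $N_1=1$, and for $j\ge1$ let $N_{j+1}$ be the number $M$ given by Lemma~\ref{lem:cut} for $m=N_j$, $\theta=\theta_j$. Put
\[
I=\bigcup_{j\text{ odd}}(N_{j-1},N_j],\qquad F=\overline{\operatorname{span}}\,(E_i)_{i\in I}\subset E .
\]
Each $P_n$ maps $F$ into $F$, and $(P_M-P_m)F=\{0\}$ when $(m,M]\cap I=\emptyset$, because this is so on each $E_i$, $i\in I$. The two cases, which we treat simultaneously, are:
\begin{itemize}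
\item \emph{Case 1} ($s=0$): $D=F$ and $\mathcal Z=F^*$;
\item \emph{Case 2} ($s=1$): $D=E$ and $\mathcal Z=\{z\in E^*:z|_F=0\}$.
\end{itemize}
In both cases $\mathcal Z$ is a closed subspace of $D^*$, and we shall lift $\mathcal Z$-valued maps to $Y$. Let $m_0=0$ and, for $k\ge1$,
\[
m_k=N_{2k-1+s},\qquad M_k=N_{2k+s},\qquad\text{so that}\quad k\le m_k<M_k<m_{k+1}.
\]
The $k$-th gap $(m_k,M_k]$ is disjoint from $I$ in Case~1 and contained in $I$ in Case~2 (Figure~\ref{fig:gaps}). Moreover $M_k$ satisfies the conclusion of Lemma~\ref{lem:cut} for $m=m_k$ with $\theta=\theta_{2k-1+s}$, hence with $\theta=\theta_k$, since $2k-1+s\ge k$.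

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.75cm,y=1cm]
\draw (0,0) -- (6.4,0);
\foreach \n in {0,1,2,3,4,5,6} { \draw (\n,-0.12) -- (\n,0.12); \node[below] at (\n,-0.12) {$N_{\n}$}; }
\draw[line width=3pt] (0,0) -- (1,0);
\draw[line width=3pt] (2,0) -- (3,0);
\draw[line width=3pt] (4,0) -- (5,0);
\node at (0.3,0.75) {Case 1};
\draw[<->] (1,0.5) -- (2,0.5) node[midway,above] {gap $1$};
\draw[<->] (3,0.5) -- (4,0.5) node[midway,above] {gap $2$};
\draw[<->] (5,0.5) -- (6,0.5) node[midway,above] {gap $3$};
\node at (0.3,-1.15) {Case 2};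
\draw[<->] (2,-0.9) -- (3,-0.9) node[midway,below] {gap $1$};
\draw[<->] (4,-0.9) -- (5,-0.9) node[midway,below] {gap $2$};
\end{tikzpicture}
\caption{Indices of the FDD $(E_i)$. The thick intervals form the set $I$, and $F$ is spanned by the $E_i$ with $i\in I$. The $k$-th cut of a functional falls somewhere in the $k$-th gap $(m_k,M_k]$. In Case~1 vectors of $F$ have no component in the gaps; in Case~2 the functionals vanish on $F$, hence on the gaps.}
\label{fig:gaps}
\end{figure}

\subsection*{The tree}
Since $P_nD\subset D$ and $P_nF\subset F$, $z\in\mathcal Z$ implies $z\circ P_n|_D\in\mathcal Z$. Let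
\[
\pi_kz=z\circ(P_{m_k}-P_{m_{k-1}})|_D,\qquad H_k=\pi_k\mathcal Z\subset\mathcal Z .
\]
The space $H_k$ is finite-dimensional and $\|\pi_k\|\le2b$. The product $(P_{m_j}-P_{m_{j-1}})P_{m_k}$ equals $P_{m_j}-P_{m_{j-1}}$ for $j\le k$ and $0$ for $j>k$. Hence
\begin{equation}\label{eq:trunc}
z=\sum_{j\le n}z_j,\quad z_j\in H_j\quad\Longrightarrow\quad z\circ P_{m_k}|_D=\sum_{j\le k}z_j\quad(0\le k\le n).
\end{equation}
Let $\Gamma_k\subset H_k$ be a finite set containing $0$ such that every $h\in H_k$ with $\|h\|\le2b$ is at distance less than $2^{-k-1}$ from $\Gamma_k$. Put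
\[
\mathcal T_n=\Big\{(z_1,\dots,z_n)\in\Gamma_1\times\dots\times\Gamma_n:\ \Big\|\sum_{j\le k}z_j\Big\|\le R_0\ \text{ for all }k\le n\Big\},
\]
and let $\mathcal T_\infty$ be the set of infinite sequences all of whose truncations lie in the $\mathcal T_n$, with the product of the discrete topologies. Truncation maps $\mathcal T_n$ onto $\mathcal T_k$ for $k\le n$, since an element of $\mathcal T_k$ can be continued by zeros. The finite sets $\mathcal T_n$ are the levels of a tree that discretizes a ball of $\mathcal Z$.

The increments will be averaged and passed to weak limits, so we record those of their properties that survive both operations. For $k\ge1$ and $\zeta\in H_k$ let $W_k(\zeta)$ be the set of pairs $(u,c)\in Y\times Y$ with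
\begin{enumerate}
\item[(W1)] $\|u\|\le R$ and $d(u,V_{M_k})\le\eta_k$;
\item[(W2)] $\|u|_{X_{\psi(m_{k-1})}}\|\le1/\psi(m_{k-1})$, if $k\ge2$;
\item[(W3)] $(u+c)|_D=\zeta$ and $\|c\|\le2^{-k}$.
\end{enumerate}
Here $u$ is the increment and $c$ a small correction. Each condition is convex and norm closed, so $W_k(\zeta)$ is convex and weakly closed; it is also bounded.

\begin{lemma}[increments that see the future]\label{lem:future}
For every $(z_1,\dots,z_n)\in\mathcal T_n$ there are $(u_k,c_k)\in W_k(z_k)$, $k\le n$, with $\|\sum_{k\le n}\epsilon_ku_k\|\le\lambda_0:=\beta R_0+\beta+2$ for all signs $\epsilon_k$.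
\end{lemma}

\begin{proof}
Let $z=\sum_{k\le n}z_k\in\mathcal Z$ and let $f\in Y$ be a Hahn--Banach extension of $z$ from $D$ to $X$, so $\|f\|\le R_0$. For $k\le n$, Lemma~\ref{lem:cut} gives $t_k\in[m_k,M_k]$ and $f_k'\in R_0B_Y$ satisfying (a)--(d) with $m=m_k$, $M=M_k$, $\theta=\theta_k$. Put $f_0'=0$ and $u_k=f_k'-f_{k-1}'$. Note that $k\le t_k$ and $t_{k-1}\le M_{k-1}<m_k\le t_k$.

We claim that
\begin{equation}\label{eq:claim}
\big\|f_k'|_D-z\circ P_{m_k}|_D\big\|\le3b\,\theta_k .
\end{equation}
Let $e\in D$. Then $P_{m_k}e\in D$, so $f(P_{m_k}e)=z(P_{m_k}e)$ and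
\[
f_k'(e)-z(P_{m_k}e)=(f_k'-f)(P_{m_k}e)+f_k'\big((\mathrm{Id}-P_{m_k})e\big).
\]
Since $\psi(t_k)\ge t_k\ge m_k$, we have $P_{m_k}e\in X_{m_k}\subset X_{\psi(t_k)}$, and by (b) the first term is at most $\theta_kb\|e\|$ in absolute value. In Case~1, $e\in F$ has no component in the gap, so $(\mathrm{Id}-P_{m_k})e=(\mathrm{Id}-P_{M_k})e\in E_{>M_k}$, and (c) bounds the second term by $\theta_k(1+b)\|e\|$. In Case~2, $E_{(m_k,M_k]}\subset F$, so $f$ vanishes there, and (d) gives the same bound because $(\mathrm{Id}-P_{m_k})e\in E_{>m_k}$. The total is at most $(2b+1)\theta_k\|e\|\le3b\,\theta_k\|e\|$.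

\emph{Condition (W3).} By \eqref{eq:trunc}, $z_k=z\circ P_{m_k}|_D-z\circ P_{m_{k-1}}|_D$. So \eqref{eq:claim} gives $\|u_k|_D-z_k\|\le3b(\theta_k+\theta_{k-1})\le6b\,\theta_{k-1}\le2^{-k}$ for $k\ge2$, and $\|u_1|_D-z_1\|\le3b\,\theta_1\le\frac12$. Let $c_k\in Y$ be a Hahn--Banach extension of $z_k-u_k|_D$.

\emph{Condition (W1).} We have $\|u_k\|\le2R_0=R$. By (a) and $V_{t_{k-1}}\subset V_{t_k}$,
\begin{equation}\label{eq:near}
d(u_k,V_{t_k})\le\theta_k+\theta_{k-1}\le2\theta_{k-1}\le\eta_k\quad(k\ge2),\qquad d(u_1,V_{t_1})\le\theta_1\le\eta_1 ,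
\end{equation}
and $V_{t_k}\subset V_{M_k}$.

\emph{Condition (W2).} For $k\ge2$ write $u_k=(f-f'_{k-1})-(f-f_k')$. By (b), $X_{\psi(t_{k-1})}\subset X_{\psi(t_k)}$ and $\theta_j\le\frac12$,
\begin{equation}\label{eq:far}
\|u_k|_{X_{\psi(t_{k-1})}}\|\le\frac{\theta_{k-1}}{\psi(t_{k-1})}+\frac{\theta_k}{\psi(t_k)}\le\frac1{\psi(t_{k-1})} .
\end{equation}
Since $m_{k-1}\le t_{k-1}$, this implies (W2).

By \eqref{eq:near} and \eqref{eq:far}, Lemma~\ref{lem:block} applies to $(u_k)$ and $(t_k)$. With $\sigma_k=1$ the sum telescopes to $f_n'$, and $\|\sum\epsilon_ku_k\|\le\beta\|f_n'\|+\beta+2\le\lambda_0$.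
\end{proof}

\section{Adapted increments}\label{sec:adapt}

The increments of Lemma~\ref{lem:future} depend on the whole sequence $(z_1,\dots,z_n)$. To remove the dependence on $z_{k+1},\dots,z_n$ from $u_k$, put a probability measure on $\mathcal T_n$ and take the conditional expectation given $(z_1,\dots,z_k)$. Convexity of $W_k(z_k)$ preserves (W1)--(W3), but the sum no longer telescopes, and a bound on the unsigned sum can be lost even for scalars. Let $\xi_1,\xi_2,\dots$ be independent symmetric signs, $\mathcal F_k=\sigma(\xi_1,\dots,\xi_k)$ and $\hat u_k=\xi_{k+1}-\xi_k$. Then $|\sum_{k\le n}\hat u_k|\le2$, while $\sum_{k\le n}\mathbb E[\hat u_k|\mathcal F_k]=-\sum_{k\le n}\xi_k$ has $L_2$-norm $\sqrt n$. What survives conditioning is a bound on randomly signed sums, and this is why Lemma~\ref{lem:future} was proved for all signs.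

Below $r_1,r_2,\dots$ are independent symmetric signs (Rademacher variables), independent of everything else, and $\mathbb E_r$ is the average over them.

\begin{lemma}[Stein's inequality; Bourgain]\label{lem:stein}
Let $f_1,\dots,f_n$ be $Y$-valued functions on a finite probability space and $\mathcal F_1\subset\dots\subset\mathcal F_n$ $\sigma$-algebras. Then
\[
\mathbb E\,\mathbb E_r\Big\|\sum_{k\le n}r_k\,\mathbb E[f_k|\mathcal F_k]\Big\|^2\le C^2\,\mathbb E\,\mathbb E_r\Big\|\sum_{k\le n}r_kf_k\Big\|^2 .
\]
\end{lemma}

\begin{proof}
On the product space let $G=\sum r_kf_k$, let $\mathcal G_0$ be trivial, and let $\mathcal G_{2k-1}=\mathcal F_k\otimes\sigma(r_1,\dots,r_{k-1})$, $\mathcal G_{2k}=\mathcal F_k\otimes\sigma(r_1,\dots,r_k)$. This is a filtration; put $M_j=\mathbb E[G|\mathcal G_j]$. The terms whose sign is not yet revealed have conditional mean zero, so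
\[
dM_{2k}=\sum_{j\le k}r_j\mathbb E[f_j|\mathcal F_k]-\sum_{j\le k-1}r_j\mathbb E[f_j|\mathcal F_k]=r_k\,\mathbb E[f_k|\mathcal F_k].
\]
Now $\sum_{k\le n}dM_{2k}=\frac12\big(\sum_{j\le 2n}dM_j+\sum_{j\le 2n}(-1)^jdM_j\big)$, and by \eqref{eq:umd} each of the two sums on the right has $L_2$-norm at most $C\|M_{2n}\|_{L_2}\le C\|G\|_{L_2}$.
\end{proof}

Stein's inequality bounds an average over $\mathcal T_n$ with respect to the measure $\mu$ used in the conditioning, and the increments depend on $\mu$. We need one family that is good at every point of $\mathcal T_n$. The bound is the same for all $\mu$, and this is the situation in which a minimax theorem exchanges the quantifiers.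

\begin{proposition}\label{prop:minimax}
For each $n$ there are functions $u_k^n,c_k^n:\mathcal T_k\to Y$, $k\le n$, such that $(u_k^n(\sigma),c_k^n(\sigma))\in W_k(\sigma_k)$ for all $\sigma=(\sigma_1,\dots,\sigma_k)\in\mathcal T_k$, and
\[
\mathbb E_r\Big\|\sum_{k\le n}r_k\,u_k^n(z_1,\dots,z_k)\Big\|\le\lambda_1:=C\lambda_0+1\qquad\text{for all }z\in\mathcal T_n .
\]
\end{proposition}

\begin{proof}
Let $\mathcal F_k$ be the $\sigma$-algebra on $\mathcal T_n$ generated by $z\mapsto(z_1,\dots,z_k)$. Since truncation maps $\mathcal T_n$ onto $\mathcal T_k$, the $\mathcal F_k$-measurable functions on $\mathcal T_n$ are the functions on $\mathcal T_k$. Let $\mathcal W$ be the set of families $w=(u_k,c_k)_{k\le n}$ of functions $\mathcal T_n\to Y$ such that $u_k,c_k$ are $\mathcal F_k$-measurable and $(u_k(z),c_k(z))\in W_k(z_k)$ for all $z$ and $k$. It is a convex subset of a finite power of $Y$. Let $\mathcal M$ be the simplex of probability measures on $\mathcal T_n$ and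
\[
\Phi(w,\mu)=\sum_{z\in\mathcal T_n}\mu(z)\,\mathbb E_r\Big\|\sum_{k\le n}r_ku_k(z)\Big\| .
\]
This is convex and norm continuous in $w$, affine and continuous in $\mu$.

Fix $\mu\in\mathcal M$. For each $z\in\mathcal T_n$ let $\hat u_k(z),\hat c_k(z)$ be given by Lemma~\ref{lem:future}. On an atom of $\mathcal F_k$ let $(u_k,c_k)$ be the $\mu$-average of $(\hat u_k,\hat c_k)$ over the atom if the atom has positive measure, and the uniform average otherwise. On such an atom $z_k$ is constant and $W_k(z_k)$ is convex, so $w=(u_k,c_k)_k\in\mathcal W$; in particular $\mathcal W\neq\emptyset$. Since $u_k=\mathbb E_\mu[\hat u_k|\mathcal F_k]$ $\mu$-almost everywhere, Lemmas~\ref{lem:stein} and~\ref{lem:future} give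
\[
\Phi(w,\mu)\le\Big(\mathbb E_\mu\mathbb E_r\Big\|\sum r_ku_k\Big\|^2\Big)^{1/2}\le C\Big(\mathbb E_\mu\mathbb E_r\Big\|\sum r_k\hat u_k\Big\|^2\Big)^{1/2}\le C\lambda_0 .
\]
Thus $\max_\mu\inf_w\Phi\le C\lambda_0$. By Sion's theorem some $w\in\mathcal W$ has $\Phi(w,\mu)\le C\lambda_0+1$ for all $\mu$, and we take for $\mu$ the point masses.
\end{proof}

It remains to remove the signs. The averaged increments mix different cut positions $t_k\in[m_k,M_k]$, so only the worst case is left: $u_k$ lives before time $M_k$, while $u_{k+1}$ is known to be small only on $X_{\psi(m_k)}$, and $m_k<M_k$. Consecutive increments therefore need not satisfy the hypothesis of Lemma~\ref{lem:block}. Every second one does, because $m_{k+1}>M_k$.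

\begin{lemma}\label{lem:unsign}
Let $u_1,\dots,u_n\in Y$ be such that each $u_k$ satisfies \textup{(W1)} and \textup{(W2)} with index $k$. Then for all $l\le n$,
\[
\Big\|\sum_{k\le l}u_k\Big\|\le2\Big(\beta\,\mathbb E_r\Big\|\sum_{k\le n}r_ku_k\Big\|+\beta+2\Big).
\]
\end{lemma}

\begin{proof}
Let $B$ be the set of even $k\le l$ or the set of odd $k\le l$, listed as $k_1<k_2<\cdots$, so that $k_j\ge j$ and $k_{j+1}=k_j+2$. Put $v_j=u_{k_j}$ and $t_j=M_{k_j}\ge j$. By (W1), $\|v_j\|\le R$ and $d(v_j,V_{t_j})\le\eta_{k_j}\le\eta_j$. By (W2) with index $k_j+2$, the restriction of $v_{j+1}$ to $X_{\psi(m_{k_j+1})}$ has norm at most $1/\psi(m_{k_j+1})$; since $m_{k_j+1}>M_{k_j}=t_j$, its restriction to $X_{\psi(t_j)}$ has norm at most $1/\psi(t_j)$. Lemma~\ref{lem:block} gives $\|\sum_{k\in B}u_k\|\le\beta\|\sum_{k\in B}\sigma_ku_k\|+\beta+2$ for all signs $\sigma_k$ (for empty $B$ there is nothing to prove). Average over the signs. The sum $\sum_{k\in B}r_ku_k$ is the conditional expectation of $\sum_{k\le n}r_ku_k$ given $(r_k)_{k\in B}$, so by Jensen's inequality its mean norm is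 not larger. Add the bounds for the two sets $B$.
\end{proof}

We now let $n\to\infty$ and sum the increments along the branches of the tree.

\begin{proposition}\label{prop:tree}
There are $\lambda_3<\infty$ and a weakly continuous map $\Psi:\mathcal T_\infty\to\lambda_3B_Y$ with $\Psi(z)(e)=\lim_l\sum_{k\le l}z_k(e)$ for all $z\in\mathcal T_\infty$ and $e\in D$.
\end{proposition}

\begin{proof}
Put $\lambda_2=2(\beta\lambda_1+\beta+2)$. Proposition~\ref{prop:minimax} and Lemma~\ref{lem:unsign} give
\begin{equation}\label{eq:partial}
\Big\|\sum_{k\le l}u_k^n(z_1,\dots,z_k)\Big\|\le\lambda_2\qquad(z\in\mathcal T_\infty,\ l\le n).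
\end{equation}
For each $k$ and $\sigma\in\mathcal T_k$ the pairs $(u_k^n(\sigma),c_k^n(\sigma))$, $n\ge k$, lie in the bounded weakly closed set $W_k(\sigma_k)$. The set $\bigcup_k\mathcal T_k$ is countable and $Y$ is reflexive, so a diagonal argument yields $n_i\to\infty$ along which all these pairs converge weakly, to $(u_k(\sigma),c_k(\sigma))\in W_k(\sigma_k)$. Balls are weakly closed, so \eqref{eq:partial} holds for the $u_k$ and all $l$.

Let $\Psi_l(z)=\sum_{k\le l}(u_k+c_k)(z_1,\dots,z_k)$. This map depends on finitely many coordinates, so it is locally constant on $\mathcal T_\infty$, and $\|\Psi_l(z)\|\le\lambda_3:=\lambda_2+1$ because $\sum\|c_k\|\le1$. Let $x\in X_q$. For $k\ge2$ with $\psi(m_{k-1})\ge q$, conditions (W2), (W3) and $\psi(m_{k-1})\ge2^{m_{k-1}}\ge2^{k-1}$ give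
\[
|(u_k+c_k)(z_1,\dots,z_k)(x)|\le\big(2^{-(k-1)}+2^{-k}\big)\|x\|\qquad(z\in\mathcal T_\infty).
\]
So $\Psi_l(\cdot)(x)$ converges uniformly on $\mathcal T_\infty$ for $x\in\bigcup_qX_q$. For arbitrary $x\in X$ and $x'\in\bigcup_qX_q$,
\[
|\Psi_l(z)(x)-\Psi_{l'}(z)(x)|\le|\Psi_l(z)(x')-\Psi_{l'}(z)(x')|+2\lambda_3\|x-x'\|,
\]
so the convergence is uniform for every $x$. The limit defines $\Psi(z)\in\lambda_3B_Y$, and $z\mapsto\Psi(z)(x)$ is continuous for each $x\in X=Y^*$. By (W3), $\Psi_l(z)|_D=\sum_{k\le l}z_k$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}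

A map $g:\Delta\to\mathcal Z$ is approximated by a continuous map into the tree, up to an error of half its size; iteration removes the error.

\begin{proposition}\label{prop:lift}
In each of the two cases, every bounded weakly continuous $g:\Delta\to\mathcal Z$ has a bounded weakly continuous lift $f:\Delta\to Y$, $f(t)|_D=g(t)$.
\end{proposition}

\begin{proof}
Let $\sup_t\|g(t)\|\le1$. The map $\pi_kg:\Delta\to H_k$ is weakly continuous with values in a finite-dimensional space, hence norm continuous, and $\|\pi_kg(t)\|\le2b$. The open sets $\{t:\|\gamma-\pi_kg(t)\|<2^{-k-1}\}$, $\gamma\in\Gamma_k$, cover $\Delta$. Since $\Delta$ is compact and has a base of clopen sets, this cover is refined by a finite partition into clopen sets, and we obtain a locally constant $\tilde g_k:\Delta\to\Gamma_k$ with $\|\tilde g_k(t)-\pi_kg(t)\|<2^{-k-1}$ for all $t$. As $\sum_{j\le k}\pi_jg(t)=g(t)\circ P_{m_k}|_D$,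
\[
\Big\|\sum_{j\le k}\tilde g_j(t)\Big\|\le b+\tfrac12\le R_0 .
\]
So $\tilde g=(\tilde g_k)_k$ is a continuous map $\Delta\to\mathcal T_\infty$, and $h=\Psi\circ\tilde g:\Delta\to\lambda_3B_Y$ is weakly continuous. For $e\in D$ we have $\sum_{k\le l}\pi_kg(t)(e)=g(t)(P_{m_l}e)\to g(t)(e)$, and therefore
\[
|h(t)(e)-g(t)(e)|=\lim_l\Big|\sum_{k\le l}\big(\tilde g_k(t)-\pi_kg(t)\big)(e)\Big|\le\tfrac12\|e\| .
\]
Also $h(t)|_D\in\mathcal Z$: in Case~1 this is no condition, and in Case~2 $h(t)|_E$ is a pointwise limit of functionals that vanish on $F$. Hence $2(g-h|_D)$ is again a weakly continuous map from $\Delta$ into $B_{\mathcal Z}$.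

Put $g^{(0)}=g$, let $h^{(j)}$ be obtained from $g^{(j)}$ in this way, and let $g^{(j+1)}=2(g^{(j)}-h^{(j)}|_D)$. By induction $g=\sum_{j<l}2^{-j}h^{(j)}|_D+2^{-l}g^{(l)}$. The series $f=\sum_{j\ge0}2^{-j}h^{(j)}$ converges in norm uniformly on $\Delta$, so $f$ is weakly continuous, $\|f(t)\|\le2\lambda_3$ and $f(t)|_D=g(t)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Section~\ref{sec:red} and Lemma~\ref{lem:dual} we may work in the setting of Sections \ref{sec:burk}--\ref{sec:adapt}, and we must lift a bounded weakly continuous $g:\Delta\to E^*$ to $Y$. Case~1 of Proposition~\ref{prop:lift}, applied to $t\mapsto g(t)|_F\in F^*$, gives $f_1:\Delta\to Y$ with $f_1(t)|_F=g(t)|_F$. The map $t\mapsto g(t)-f_1(t)|_E$ is bounded, weakly continuous, and its values vanish on $F$. Case~2 gives $f_2$ with $f_2(t)|_E=g(t)-f_1(t)|_E$. Then $f=f_1+f_2$ lifts $g$.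
\end{proof}

\section{Uniform constants, nonseparable spaces and selections}\label{sec:proofB}

The constant $\lambda_3$ involves the FDD constant $b$. Rather than follow $b$ through the reductions, we obtain the uniform bound by applying Theorem~\ref{thm:A} to a direct sum of would-be counterexamples.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Real scalars suffice: for operators the passage to complex scalars in Section~\ref{sec:red} costs a factor $2$, and the statement about $\Phi$ concerns only the underlying real spaces, which have the same weak topologies.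

\emph{Step 1: $X$ separable, $K$ metrizable.} Suppose that no $\lambda$ works for a given $C$. Then there are separable spaces $Z_n$ with UMD constant at most $C$, closed subspaces $G_n\subset Z_n$, compact metric spaces $K_n$ and operators $T_n:G_n\to\mathcal C(K_n)$ with $\|T_n\|\le1$ that have no extension of norm at most $n$. The space $Z=\ell_2(Z_n)$ is separable, and it has UMD constant at most $C$: the coordinates of a $Z$-valued martingale are martingales, and we add the squares of \eqref{eq:umd} over the coordinates. Let $K=\{\infty\}\cup\bigsqcup_nK_n$ be the one-point compactification of the disjoint union; it is compact and metrizable. For $e=(e_n)\in\ell_2(G_n)$ define $Te$ by $(Te)|_{K_n}=T_ne_n$ and $(Te)(\infty)=0$. Since $\|T_ne_n\|\le\|e_n\|\to0$, $Te$ is continuous at $\infty$, and $\|T\|\le1$. By Theorem~\ref{thm:A}, $T$ has an extension $\tilde T:Z\to\mathcal C(K)$. The operator that embeds $x\in Z_n$ as the $n$-th coordinate of $Z$, applies $\tilde T$ and restricts to $K_n$ extends $T_n$ and has norm at most $\|\tilde T\|$. This is a contradiction for $n\ge\|\tilde T\|$.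 Let $\lambda=\lambda(C)$ be the constant so obtained.

\emph{Step 2: $X$ arbitrary, $K$ metrizable.} The dual form shows where to find a separable problem: inside $Y=X^*$. Let $Q:Y\to E^*$ be the restriction map and let $g:K\to E^*$ correspond to $T$. Let $W=\overline{\operatorname{span}}\,g(K)$. If $(t_n)$ is dense in $K$, the closed span of the $g(t_n)$ is weakly closed and so contains $g(K)$; hence $W$ is norm separable. Take a sequence $(w_n)$ dense in $B_W$, and $y_n\in Y$ with $Qy_n=w_n$, $\|y_n\|=\|w_n\|$ (Hahn--Banach). Let $Y_1=\overline{\operatorname{span}}\,(y_n)$. Then $Q(B_{Y_1})\subset B_W$. The set $Q(B_{Y_1})$ is weakly compact, hence norm closed, and contains the $w_n$, so $Q(B_{Y_1})=B_W$. Consequently $J=(Q|_{Y_1})^*:W^*\to X_1:=Y_1^*$ is an isometric embedding. The space $X_1$ is separable, and its UMD constant is at most $C$, being the dual of a subspace of the dual of $X$.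

Define $T_1:J(W^*)\to\mathcal C(K)$ by $T_1(Jw^*)(t)=w^*(g(t))$. These functions are continuous because $g$ is weakly continuous and $w^*$ extends to a functional on $E^*$, and $\|T_1\|\le\sup_t\|g(t)\|=\|T\|$. By Step~1 and Lemma~\ref{lem:dual} there is a weakly continuous $f:K\to X_1^*=Y_1\subset Y$ with $\|f(t)\|\le\lambda\|T\|$ and
\[
w^*(Qf(t))=(Jw^*)(f(t))=w^*(g(t))\qquad(w^*\in W^*,\ t\in K).
\]
Both $Qf(t)$ and $g(t)$ lie in $W$, so $Qf(t)=g(t)$. Thus $f$ is a lift of $g$ to $Y$, and $(\tilde Tx)(t)=f(t)(x)$ is the required extension.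

\emph{Step 3: $E$ separable, $K$ arbitrary.} Let $g:K\to E^*$ correspond to $T$ and let $K'=g(K)$ with the weak* topology. It is compact, and metrizable because $E$ is separable and $K'$ is bounded. Define $T':E\to\mathcal C(K')$ by $(T'e)(\phi)=\phi(e)$. Then $\|T'\|=\|T\|$ and $Te=(T'e)\circ g$. If $S'$ is the extension of $T'$ given by Step~2, then $x\mapsto(S'x)\circ g$ extends $T$ and has norm at most $\lambda\|T\|$.

\emph{Step 4: selections.} Let $Q:Y\to Z$ be a bounded linear surjection with $Y$ separable UMD. By the open mapping theorem $Z$ is isomorphic to $Y/\ker Q$, so $Z$ is separable and reflexive, $Z^*$ is separable, and $B_Z$ is compact and metrizable in the weak topology. Also $Q^*$ is an isomorphism of $Z^*$ onto a closed subspace of the separable UMD space $Y^*$. The operator $Q^*Z^*\to\mathcal C(B_Z)$, $Q^*z^*\mapsto z^*|_{B_Z}$, is therefore well defined and bounded. Extend it to $Y^*$ by Theorem~\ref{thm:A}. By Lemma~\ref{lem:dual} the extension corresponds to a bounded weakly continuous $\Phi:B_Z\to Y^{**}=Y$ with $z^*(Q\Phi(z))=(Q^*z^*)(\Phi(z))=z^*(z)$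 for all $z^*\in Z^*$. That is, $Q\Phi=\mathrm{id}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ext} \emph{Extension problems for $\mathcal C(K)$-spaces and twisted sums}, \texttt{http://kaltonmemorial.missouri.edu/docs/lmslns2006.pdf}.

\bibitem{HNVW} Hyt\"onen, van Neerven, Veraar and Weis, \emph{Analysis in Banach Spaces I}.

\bibitem{JR} Johnson and Rosenthal, Studia Math. \textbf{43} (1972).

\bibitem{LP} Lindenstrauss and Pe{\l}czy\'nski, J. Funct. Anal. \textbf{8} (1971).

\bibitem{LT} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.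

\bibitem{Pel} Pe{\l}czy\'nski, Dissertationes Math. \textbf{58} (1968).

\end{thebibliography}
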